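# Inverting $\frac1{\sqrt N}X-M$ when the variances of $X$ are arbitrary

## 1. First guess: a well-conditioned $M$ should do as well as a scalar $z\ne0$

Let $X=(\xi_{ij})$ be an $N\times N$ random matrix with independent, centered complex entries. Each entry has its own variance $\sigma_{ij}^2=\mathbb E|\xi_{ij}|^2\in[0,1]$, and some of the variances may be $0$. We assume $\mathbb E|\xi_{ij}|^{4+\varepsilon}\le\mu$ for a fixed $\varepsilon>0$ and a fixed $\mu\ge1$. For a square matrix $A$ let $s_{\min}(A)$ be its smallest singular value, so that $\|A^{-1}\|=1/s_{\min}(A)$, read as $+\infty$ if $A$ is singular. All norms of matrices are operator norms unless marked otherwise.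

The starting point is a theorem quoted in the slides "Pseudospectra of structured random matrices" (there marked C. '16): for $z\in\mathbb C$, $z\ne0$, one has $\|(\frac1{\sqrt N}X-z)^{-1}\|\le N^{C(|z|,\varepsilon)}$ with probability $1-O(N^{-c(\varepsilon)})$, with constants that depend neither on $N$ nor on the variances. The conjecture there is that the same holds when $z$ is replaced by any deterministic $M$ with $s_{\min}(M)\ge\delta$, with constants that depend only on $\delta$, $\varepsilon$ and the moment bound.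

The first guess is "yes": a scalar $z\neq 0$ seems to enter only through $s_{\min}(z)=|z|>0$. We test this guess by hand.

**No randomness.** If $X=0$, the inverse has norm at most $1/\delta$. With $M$ allowed to be singular the claim would fail already here.

**A diagonal $X$.** Then $\|X\|=\max_i|\xi_{ii}|$, and
$$\mathbb P\big(\max_i|\xi_{ii}|>\tfrac{\delta}2\sqrt N\big)\le N\mu\Big(\frac{2}{\delta\sqrt N}\Big)^{4+\varepsilon}=O(N^{-1-\varepsilon/2}).$$
Off this event $s_{\min}(\frac1{\sqrt N}X-M)\ge\delta-\frac\delta2=\frac\delta2$.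

**One random column.** Let $X=\xi e_1^T$ with a random vector $\xi$, and put $b=\frac1{\sqrt N}M^{-1}\xi$. Then $\frac1{\sqrt N}X-M=-M(1-be_1^T)$ and $(1-be_1^T)^{-1}=1+be_1^T/(1-b_1)$. The first row of $M^{-1}$ has norm at most $1/\delta$, so $\mathbb E|b_1|^2\le1/(\delta^2N)$ and $\mathbb P(|b_1|>\frac12)\le4/(\delta^2N)$. Also $\mathbb P(\|\xi\|>N)\le1/N$, and otherwise $\|b\|\le\sqrt N/\delta$. So with probability $1-O(1/N)$ the inverse has norm at most $\delta^{-1}(1+2\sqrt N/\delta)$. The mechanism is worth noticing: seen through $M^{-1}$, few random columns are a small perturbation.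

**A random corner.** Take dimension $2N$, let $X$ have one random $N\times N$ block $X_{1}$ (already normalized) in the upper left corner, and let
$$\mathbb M=\begin{pmatrix}0&1\\-1&D\end{pmatrix},\qquad \mathbb M^{-1}=\begin{pmatrix}D&-1\\1&0\end{pmatrix}.$$
This $\mathbb M$ is well-conditioned for every bounded $D$, however singular. The equation $(\mathbb X-\mathbb M)(v,w)=(0,f)$ reads $w=X_1v$, $v-Dw=f$, i.e. $(1-DX_1)v=f$. So the conjecture for this pattern asks that $1-DX_1$ be invertible with polynomial bounds for *every* bounded $D$. If $D=0$ this is trivial. If $D=1$ it is the quoted theorem with $z=1$. This suggests that the right statement has $M^{-1}$ replaced by an arbitrary bounded $D$.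

**Two nilpotent blocks.** If $T^2=0$, then $(T-\delta)^{-1}=-\delta^{-1}-\delta^{-2}T$, which is harmless for fixed $\delta$. With $m$ blocks in a chain a term $\delta^{-m}T^{m-1}$ appears. That is a warning: it matters that $\delta$ is fixed.

## 2. Three theorems

The guess survives, and so does the warning. Throughout, $X=(\xi_{ij})$ is as above: independent centered complex entries, $\mathbb E|\xi_{ij}|^2\le1$, $\mathbb E|\xi_{ij}|^{4+\varepsilon}\le\mu$, $\mu\ge1$.

**Theorem 1.** For $\delta>0$ there are $C,C'<\infty$ depending only on $\delta,\varepsilon,\mu$ such that for every $N$, every variance profile and every deterministic $M$ with $s_{\min}(M)\ge\delta$,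
$$\mathbb P\Big(\big\|(\tfrac1{\sqrt N}X-M)^{-1}\big\|>N^{C}\Big)\le C'N^{-c},\qquad c=\min\{\tfrac12,\tfrac{\varepsilon}{4+\varepsilon}\}.$$

So the conjecture is true.

**Theorem 2.** For $K\ge1$ there are $C,C'$ depending only on $K,\varepsilon,\mu$ such that for every deterministic $D\in\mathbb C^{N\times N}$ with $\|D\|\le K$, $\mathbb P(\|(1-\frac1{\sqrt N}DX)^{-1}\|>N^{C})\le C'N^{-c}$, with the same $c$. Consequently, for deterministic $A\in\mathbb C^{d\times N}$, $B\in\mathbb C^{N\times d}$ ($d$ arbitrary) with $\|A\|\|B\|\le K$, also $\|(1_d-\frac1{\sqrt N}AXB)^{-1}\|\le N^{C}$ with probability $1-O(N^{-c})$.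

**Theorem 3.** Let $\delta_N>0$ with $\delta_N^2\log N\to0$. There are $\sigma_{ij}\in\{0,1\}$ such that for $X_{ij}=\sigma_{ij}g_{ij}$, with $g_{ij}$ i.i.d. $N(0,1)$, and every $C<\infty$, $\mathbb P(\|(\frac1{\sqrt N}X-\delta_N)^{-1}\|\ge N^{C})\to1$.

Thus $s_{\min}(M)\gtrsim1$ cannot be relaxed to $s_{\min}(M)\ge\delta_N$ with $\delta_N=o((\log N)^{-1/2})$; for instance $\delta_N=1/\log N$ is already too small.

## 3. A chain of nilpotent blocks: proof of Theorem 3

Write $\delta=\delta_N$, $m=\min(\lfloor1/(16\delta^2)\rfloor,\lfloor N^{1/4}\rfloor)$ and $q=\lfloor N/m\rfloor$. Since $\delta^2\log N\to0$, we have $m/\log N\to\infty$; in particular $m\ge1$ for $N$ large, and $q\ge N/(2m)$ because $N/m\ge1$.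

Choose $m$ disjoint blocks of $q$ indices in $[N]$. Let $X$ have i.i.d. $N(0,1)$ entries in the block positions $(l,l+1)$, $1\le l\le m-1$, called $G_1,\dots,G_{m-1}$, and zeros elsewhere. Then $T=X/\sqrt N$ is nilpotent and
$$(T-\delta)^{-1}=-\sum_{k\ge0}\delta^{-k-1}T^k .$$
Only $T^{m-1}$ has a nonzero $(1,m)$ block if $m\ge 2$, so the $(1,m)$ block of the inverse is $-\delta^{-m}N^{-(m-1)/2}G_1\cdots G_{m-1}$. Fix a unit vector $e\in\mathbb R^q$ and apply $G_{m-1}$, then $G_{m-2}$, and so on. Each matrix is independent of the vector it acts on, so each step multiplies the squared norm by a $\chi_q^2$ variable independent of the previous ones. By Markov's inequality for $e^{-\chi^2_q/2}$,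
$$\mathbb P(\chi_q^2<q/2)\le e^{q/4}\,\mathbb Ee^{-\chi_q^2/2}=e^{q/4}2^{-q/2}=e^{-q(\frac{\log2}2-\frac14)}\le e^{-q/16}.$$
Hence with probability at least $1-me^{-q/16}\to1$ (note $m\le N^{1/4}$, $q\ge N^{3/4}/2$),
$$\|(T-\delta)^{-1}\|\ge\delta^{-m}\Big(\frac q{2N}\Big)^{(m-1)/2}\ge\delta^{-m}(4m)^{-(m-1)/2}\ge(4m\delta^2)^{-m/2}\ge2^m,$$
because $m\delta^2\le1/16$. As $m/\log N\to\infty$, $2^m\ge N^C$ eventually for every $C$. $\square$

The rest of the lecture proves Theorems 1 and 2.

## 4. Reduction to bounded entries whose variance is zero or bounded below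

**Theorem 2 implies Theorem 1.** We may assume $\delta\le1$. Take $D=M^{-1}$, $K=1/\delta$. Then $(\frac1{\sqrt N}X-M)^{-1}=-(1-\frac1{\sqrt N}M^{-1}X)^{-1}M^{-1}$, whose norm is at most $\delta^{-1}N^{C}$. For $N\ge2$ the factor $\delta^{-1}$ is absorbed by enlarging $C$, and for $N=1$ the claim is trivial once $C'\ge1$.

**The second part of Theorem 2 follows from the first.** We use the identity
$$(1-UV)^{-1}=1+U(1-VU)^{-1}V,\tag{4.1}$$
valid for rectangular $U,V$ whenever $1-VU$ is invertible; multiply out to check. With $U=\frac1{\sqrt N}AX$ and $V=B$,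
$$\big(1_d-\tfrac1{\sqrt N}AXB\big)^{-1}=1_d+\tfrac1{\sqrt N}AX\big(1-\tfrac1{\sqrt N}BAX\big)^{-1}B .$$
Here $\|BA\|\le K$, and $\mathbb P(\|X\|_F>N^{3/2})\le N^2/N^3=1/N$. Off this event the norm is at most $1+KN\|(1-\frac1{\sqrt N}BAX)^{-1}\|$, and the first part applies.

It remains to prove the first part of Theorem 2. We reduce it to the following statement.

**Theorem 4.** Let $a_0,L\ge1$, $\sigma_0\in(0,1]$. Let $M\in\mathbb C^{n\times n}$, $\|M\|,\|M^{-1}\|\le a_0$, and $X=(\xi_{ij}/\sqrt n)_{i,j\le n}$ with independent centered $\xi_{ij}$, $|\xi_{ij}|\le L$, such that for each $(i,j)$ either $\xi_{ij}\equiv0$ or $\mathbb E|\xi_{ij}|^2\ge\sigma_0^2$. Then $\mathbb P(s_{\min}(X-M)\le n^{-B_*})\le K_*n^{-1/2}$, with $B_*,K_*$ depending only on $a_0,L,\sigma_0$.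

Three inequalities are used. *Latała's theorem* (Proc. AMS 133 (2005)): for a finite matrix $W$ of independent centered real entries,
$$\mathbb E\|W\|\le C_{La}\Big(\max_i\big(\sum_j\mathbb EW_{ij}^2\big)^{1/2}+\max_j\big(\sum_i\mathbb EW_{ij}^2\big)^{1/2}+\big(\sum_{ij}\mathbb EW_{ij}^4\big)^{1/4}\Big),\tag{4.2}$$
with $C_{La}$ universal. For complex matrices we apply it to the real and the imaginary part. *Efron–Stein*: for a square-integrable function $f$ of independent variables, $\mathrm{Var}f\le\sum_\iota\mathbb E(f-f^{(\iota)})_+^2$, where in $f^{(\iota)}$ the $\iota$-th variable is replaced by an independent copy. The third is a consequence of the second: if $Z$ has independent square-integrable entries and $Z'$ is an independent copy, then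
$$\mathrm{Var}\|Z\|\le\mathbb E\max_{ij}|Z_{ij}-Z'_{ij}|^2.\tag{4.3}$$
Indeed, let $u,v$ be unit vectors with $u^*Zv=\|Z\|$. If $Z^{(ij)}$ has the entry $(i,j)$ replaced, then $\|Z^{(ij)}\|\ge\mathrm{Re}\,u^*Z^{(ij)}v\ge\|Z\|-|u_i||v_j||Z_{ij}-Z'_{ij}|$. Square, sum, and use $\sum_{ij}|u_i|^2|v_j|^2=1$.

**Proof that Theorem 4 implies Theorem 2.**

*Linearization.* The purpose is to trade the singular $D$ for a well-conditioned matrix. This is the random corner of Section 1. Let $n=2N$,
$$\mathbb X=\begin{pmatrix}X/\sqrt N&0\\0&0\end{pmatrix},\qquad\mathbb M=\begin{pmatrix}0&1\\-1&D\end{pmatrix}.$$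
Both $\mathbb M$ and $\mathbb M^{-1}$ are the sum of a matrix of norm $1$ and one of norm $\|D\|$, so $\|\mathbb M\|,\|\mathbb M^{-1}\|\le1+K$. The equation $(\mathbb X-\mathbb M)(v,w)=(f_1,f_2)$ means $\frac1{\sqrt N}Xv-w=f_1$ and $v-Dw=f_2$, i.e. $w=\frac1{\sqrt N}Xv-f_1$ and $(1-\frac1{\sqrt N}DX)v=f_2-Df_1$. A vector $v\ne0$ with $(1-\frac1{\sqrt N}DX)v=0$ would give the null vector $(v,\frac1{\sqrt N}Xv)$ of $\mathbb X-\mathbb M$. So if $\mathbb X-\mathbb M$ is invertible, so is $1-\frac1{\sqrt N}DX$, and its inverse is the block $f_2\mapsto v$ of $(\mathbb X-\mathbb M)^{-1}$. It suffices to bound $\|(\mathbb X-\mathbb M)^{-1}\|$. Write $\mathbb X=(\xi_{ij}/\sqrt n)$ with new $\xi_{ij}$, equal to $\sqrt2$ times the old ones or to $0$. Then $\mathbb E|\xi_{ij}|^2\le2$ and $\mathbb E|\xi_{ij}|^4,\mathbb E|\xi_{ij}|^{4+\varepsilon}\le\mu'$, where $\mu'\ge1$ depends only on $\mu,\varepsilon$.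

*Truncation.* The purpose is to push everything that is unbounded or of tiny variance into $\mathbb M$, as a perturbation of small norm. Let $L_0\ge2$, so that $\mathbb P(|\xi_{ij}|>L_0)\le2/L_0^2\le\frac12$. On an extended space write $\xi_{ij}=b_{ij}U_{ij}+(1-b_{ij})V_{ij}$ with all $b_{ij},U_{ij},V_{ij}$ independent, $b_{ij}\in\{0,1\}$, $\mathbb P(b_{ij}=1)=\mathbb P(|\xi_{ij}|\le L_0)$, $U_{ij}$ distributed as $\xi_{ij}$ given $|\xi_{ij}|\le L_0$, and $V_{ij}$ as $\xi_{ij}$ given $|\xi_{ij}|>L_0$ (arbitrary if this has probability $0$). Put $m_{ij}=\mathbb EU_{ij}$, $s_{ij}^2=\mathrm{Var}\,U_{ij}$ and $\zeta_{ij}=b_{ij}(U_{ij}-m_{ij})$, which is centered. For $\sigma_0\in(0,1]$ let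
$$Z_{ij}=\xi_{ij}-\zeta_{ij}\ \text{ if } s_{ij}\ge\sigma_0,\qquad Z_{ij}=\xi_{ij}\ \text{ if } s_{ij}<\sigma_0 .$$
The $Z_{ij}$ are independent and centered. Since $\mathbb E\xi_{ij}=0$, $|m_{ij}|\le2|\mathbb E\xi_{ij}1_{|\xi_{ij}|\le L_0}|=2|\mathbb E\xi_{ij}1_{|\xi_{ij}|>L_0}|\le2\mu'L_0^{-3}$. Define $h$ by
$$h^4=8\big(\mu'L_0^{-\varepsilon}+16\mu'^4L_0^{-12}+4L_0^2\sigma_0^2\big).$$
We claim $\mathbb E|Z_{ij}|^4\le h^4$. If $s_{ij}\ge\sigma_0$, then $Z_{ij}=b_{ij}m_{ij}+(1-b_{ij})V_{ij}$, so $\mathbb E|Z_{ij}|^4\le|m_{ij}|^4+\mathbb E|\xi_{ij}|^41_{|\xi_{ij}|>L_0}\le16\mu'^4L_0^{-12}+\mu'L_0^{-\varepsilon}$. If $s_{ij}<\sigma_0$, then $|U_{ij}-m_{ij}|\le2L_0$ gives $\mathbb E|U_{ij}|^4\le8(\mathbb E|U_{ij}-m_{ij}|^4+|m_{ij}|^4)\le8(4L_0^2\sigma_0^2+16\mu'^4L_0^{-12})$, and $\mathbb E|\xi_{ij}|^4\le\mathbb E|U_{ij}|^4+\mu'L_0^{-\varepsilon}$.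

Hence also $\mathbb E|Z_{ij}|^2\le h^2$, and clearly $\mathbb E|Z_{ij}|^{4+\varepsilon}\le C(\mu',L_0,\varepsilon)$. Each of the three terms in (4.2), for the real and for the imaginary part, is at most $h\sqrt n$, so $\mathbb E\|Z\|\le6C_{La}h\sqrt n$. Choose first $L_0$ large, then $\sigma_0$ small, so that $6C_{La}h\le\frac1{4(1+K)}$. By (4.3) and Jensen,
$$\mathrm{Var}\|Z\|\le\Big(\sum_{ij}\mathbb E|Z_{ij}-Z'_{ij}|^{4+\varepsilon}\Big)^{2/(4+\varepsilon)}\le Cn^{4/(4+\varepsilon)},$$
and Chebyshev gives $\|Z\|/\sqrt n\le\frac1{2(1+K)}$ with probability $1-O(n^{4/(4+\varepsilon)-1})=1-O(n^{-\varepsilon/(4+\varepsilon)})$.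

*Conditioning.* Condition on all $b_{ij},V_{ij}$, and on $U_{ij}$ for $s_{ij}<\sigma_0$. These determine $Z$; assume that the norm bound holds. Then $\mathbb X-\mathbb M=X^{new}-M^{new}$ with $M^{new}=\mathbb M-Z/\sqrt n$. We have $\|M^{new}\|\le1+K+1\le2(1+K)$, and since $\|\mathbb M^{-1}Z/\sqrt n\|\le\frac12$, $\|(M^{new})^{-1}\|\le2(1+K)=:a_0$. The entries of $\sqrt nX^{new}$ are $\zeta_{ij}1_{s_{ij}\ge\sigma_0}$. Conditionally they are independent, centered, bounded by $L:=2L_0$, and either $\equiv0$ (when $b_{ij}=0$ or $s_{ij}<\sigma_0$) or of variance $s_{ij}^2\ge\sigma_0^2$. Theorem 4 applies with constants depending on $K,\varepsilon,\mu$ only. The total failure probability is $O(n^{-1/2})+O(n^{-\varepsilon/(4+\varepsilon)})=O(N^{-c})$, and $(2N)^{B_*}\le N^{2B_*}$ for $N\ge2$. $\square$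

**From now on we prove Theorem 4.** "$n$ large" means $n\ge n_0(a_0,L,\sigma_0)$; small $n$ is absorbed in $K_*$. All constants depend only on $a_0,L,\sigma_0$. We write
$$H=\{(i,k):\xi_{ik}\not\equiv0\},\quad \mathsf R(i)=\{k:(i,k)\in H\},\quad\mathsf C(k)=\{i:(i,k)\in H\},\quad Y=X-M,\quad C_X=14L.$$
$H$ is the *pattern*, $\mathsf R(i)$ the support of row $i$, $\mathsf C(k)$ the support of column $k$.

## 5. The one-row argument, and the rows where it has nothing to say

The sensible first approach is this. Suppose $s=s_{\min}(Y)$ is tiny, with left singular vector $y$: $y^*Y=s\tilde x^*$. Some coordinate has $|y_i|\ge n^{-1/2}$. Let $v$ be a unit vector that the matrix $Y$ *without row $i$* almost kills: $\|Y_{i^c}v\|\le\theta$. Choose $v$ as a function of $Y_{i^c}$ only, hence independent of row $i$. From $\bar y_iY_i=s\tilde x^*-\sum_{m\ne i}\bar y_mY_m$ we get $|Y_iv|\le\sqrt n(s+\theta)$, while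
$$Y_iv=\frac1{\sqrt n}\sum_{k\in\mathsf R(i)}\xi_{ik}v_k-(Mv)_i .$$
If $v$ has $m$ coordinates of non-negligible size *inside $\mathsf R(i)$*, the Littlewood–Offord inequality bounds the probability of this by $O(m^{-1/2})$. To remove the dependence of $i$ on $y$, one wants this to happen for at least a fixed fraction of all rows $i$ at once; then Markov's inequality costs only a constant.

With zeros in the pattern this stops exactly here: nothing puts the mass of $y$ on rows $i$ whose support meets the large coordinates of $v$. Take the random corner with $D=ae_1^*$, $\|a\|\le1$. The second block of $y^*(\mathbb X-\mathbb M)=s\tilde x^*$ reads $-y_1^*-y_2^*D=s\tilde x_2^*$, i.e. $y_1=-(a^*y_2)e_1-s\tilde x_2$. Apart from an error $s$, the part of $y$ on random rows sits on the single row $1$; the lower half of the rows has $\mathsf R(i)=\emptyset$. The row argument has one usable row. In this example another reason saves us: $1-DX_1=1-a(e_1^*X_1)$ differs from $1$ by a rank-one matrix,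 and as for the single random column it is invertible because $e_1^*X_1a$ is small. When $D=1$, on the other hand, smallness is hopeless and the row argument is what works. A general pattern mixes the two.

There is a second obstruction. The set of large coordinates of $x$, the near-null vector, is random. Fixing it by a union bound costs a factor up to $2^n$, while the row argument yields only $n^{-1/2}$.

The way past both points has three parts.

1. *A set of rows fixed in advance.* We use a deterministic row set $\hat I$ that is, up to few exceptions, contained in the set of rows that see the large coordinates of $x$, and that catches most of the support of most of these columns. It is a union of boundedly many column supports. A random choice of boundedly many columns produces a suitable $\hat I$ with probability bounded below, which costs a constant and not $2^n$.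
2. *Absorption.* Everything outside the block $\hat I\times\tilde S$, where $\tilde S$ is the set of columns supported almost inside $\hat I$, should be moved into $M$ without spoiling its invertibility. Then $y$ must be spread on $\hat I$: otherwise $y$ would be a near-null vector of a well-invertible matrix.
3. *A dichotomy for the columns outside $\tilde S$.* Some of them ("low") can be absorbed because $M'^{-1}$, restricted suitably, has low numerical rank. For the others ("high") absorption may fail, but there $x$ itself must be tiny.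

## 6. Numerical rank, near-kernels, small-ball bounds

**Conventions.** $B_{I,J}$ is the submatrix with rows $I$ and columns $J$; a dot means all indices. When convenient it also denotes the full-size matrix with zeros outside $I\times J$. $\mathbb C^I\subset\mathbb C^n$ is the space of vectors supported on $I$, and $x_I$ is the restriction of $x$ to $I$.

**Definition (numerical rank).** $\nu_\kappa(B)$ is the number of singular values of $B$ that are $\ge\kappa$. For example $\nu_1(\mathrm{diag}(3,1,\frac1{10}))=2$ and $\nu_{1/20}$ of the same matrix is $3$.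

By the Eckart–Young theorem $\nu_\kappa(B)=\min\{\operatorname{rank}B_1:\|B-B_1\|<\kappa\}$. Consequently $\nu_\kappa$ is monotone under passing to submatrices, and

* (6.1) adding a matrix of rank $r$ changes $\nu_\kappa$ by at most $r$; deleting $r$ rows lowers it by at most $r$;
* (6.2) if $\Pi$ is an orthogonal projection of corank $d$, then $\nu_\kappa(\Pi B)\ge\nu_\kappa(B)-d$, since $B-\Pi B$ has rank at most $d$;
* (6.3) $\nu_{\kappa_1+\kappa_2}(B+B')\le\nu_{\kappa_1}(B)+\nu_{\kappa_2}(B')$, by adding the two approximations.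

**Definition (near-kernel).** $\ker_\theta B$ is the span of the right singular vectors of $B$ with singular value $\le\theta$, i.e. the range of the spectral projection $1_{[0,\theta^2]}(B^*B)$. It contains $\ker B$, and the projection is a measurable function of $B$. For $B=\mathrm{diag}(1,10^{-3})$ and $\theta=10^{-2}$ it is spanned by $e_2$, although $\ker B=0$.

On $\ker_\theta B$ we have $\|Bu\|\le\theta\|u\|$. Decomposing $x=x_0+x_1$ with $x_0\in\ker_\theta B$, $x_1\perp\ker_\theta B$, the images $Bx_0,Bx_1$ are orthogonal and $\|Bx_1\|\ge\theta\|x_1\|$, so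
$$\mathrm{dist}(x,\ker_\theta B)\le\|Bx\|/\theta .\tag{6.4}$$

**Lemma 6.1 (norm of a compression).** Let $X'=X_{I,J}$ and let $U,V$ be deterministic with $r_1,r_2$ columns. Then
$$\mathbb P(\|U^*X'V\|>t)\le4\cdot9^{2(r_1+r_2)}\exp\Big(-\frac{t^2n}{16L^2\|U\|^2\|V\|^2}\Big).$$
In particular $\mathbb P(\|X'\|>C_X)\le e^{-n}$ for every submatrix $X'$ of $X$.

*Proof.* For unit $\phi,\psi$, $\phi^*U^*X'V\psi=\sum c_{ij}\xi_{ij}/\sqrt n$ with $\sum|c_{ij}|^2\le\|U\|^2\|V\|^2$. Its real part is a sum of independent centered real variables bounded by $|c_{ij}|L/\sqrt n$, so by Hoeffding it exceeds $t/\sqrt2$ in modulus with probability at most $2\exp(-\frac{t^2n}{4L^2\|U\|^2\|V\|^2})$; likewise for the imaginary part. So $\mathbb P(|\phi^*U^*X'V\psi|\ge t)\le4\exp(-\frac{t^2n}{4L^2\|U\|^2\|V\|^2})$. The unit spheres of $\mathbb C^{r_1},\mathbb C^{r_2}$ have $\frac14$-nets of at most $9^{2r_i}$ points, and $\|B\|\le2\max|\phi^*B\psi|$ over the nets. Use the bound with $t/2$. For $X$ itself take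 $U=V=1$, $t=14L$: the bound is $4\cdot9^{4n}e^{-196n/16}\le e^{-n}$, since $4\log9<8.8$ and $196/16=12.25$. Norms of submatrices are smaller. $\square$

**Lemma 6.2 (Littlewood–Offord).** There is $C_1=C_1(L,\sigma_0)$ such that if $(\xi_k)$ are independent, centered, $|\xi_k|\le L$, and at least $m$ indices satisfy both $\mathbb E|\xi_k|^2\ge\sigma_0^2$ and $|v_k|\ge t$, then
$$\sup_a\mathbb P\Big(\Big|\sum_kv_k\xi_k-a\Big|<\frac{t\sigma_0}{2\sqrt2}\Big)\le C_1m^{-1/2}.$$

*Proof.* Condition on the other indices; they only shift $a$. Let $\xi_k'$ be an independent copy of $\xi_k$. Then $\mathbb E|\xi_k-\xi'_k|^2\ge2\sigma_0^2$ and $|\xi_k-\xi_k'|\le2L$, so $2\sigma_0^2\le\sigma_0^2+4L^2\mathbb P(|\xi_k-\xi_k'|\ge\sigma_0)$, i.e. $\mathbb P(|\xi_k-\xi_k'|\ge\sigma_0)\ge\pi_0:=\sigma_0^2/4L^2$. On this event the real or the imaginary part of $v_k(\xi_k-\xi'_k)$ is at least $t\sigma_0/\sqrt2$ in modulus, so one of the two exceeds this with probability $\ge\pi_0/2$. For at least $m/2$ indices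 it is the same one; multiplying all $v_k$ and $a$ by $-i$ if necessary, say the real part. Condition on the remaining indices. Realize $\mathrm{Re}\,v_k\xi_k$ as $\frac{\alpha_k+\beta_k}2+\varsigma_k\frac{\alpha_k-\beta_k}2$, with $\alpha_k,\beta_k$ i.i.d. copies of it and $\varsigma_k$ independent signs. The number of $k$ with $\frac12|\alpha_k-\beta_k|\ge\frac{t\sigma_0}{2\sqrt2}$ dominates a sum of at least $m/2$ independent indicators of probability $\ge\pi_0/2$, so by Chernoff it is at least $\pi_0m/8$ except with probability $e^{-\pi_0m/32}$. Condition on the $\alpha$'s and $\beta$'s and apply Erdős' theorem (1945): for reals $|d_k|\ge d$, $k\le l$, $\mathbb P(\sum\varsigma_kd_k\in\text{a given open interval of length }2d)\le\binom l{\lfloor l/2\rfloor}2^{-l}\le Cl^{-1/2}$, here with $d=\frac{t\sigma_0}{2\sqrt2}$ and $l\ge\pi_0m/8$. $\square$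

The row argument needs a near-null vector that does not depend on the row and is nevertheless large wherever $x$ is large. The next lemma produces one.

**Lemma 6.3 (spread vector).** Let $n\ge16$ and let $0\ne\mathcal K\subset\mathbb C^n$ be a subspace with orthogonal projection $P$. There is a unit $v\in\mathcal K$, a measurable function of $P$, with $|v_k|\ge n^{-2}\|Pe_k\|$ for all $k$.

Example: for $\mathcal K=\mathrm{span}(e_1,e_2)$, the vector $e_1\in\mathcal K$ does not qualify, but $(e_1+e_2)/\sqrt2$ does.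

*Proof.* Let $g$ be standard complex Gaussian in $\mathbb C^n$. If $Pe_k\ne0$, then $(Pg)_k$ is complex Gaussian of variance $\|Pe_k\|^2$, so $\mathbb P(|(Pg)_k|\le\frac1{2n}\|Pe_k\|)=1-e^{-1/4n^2}\le\frac1{4n^2}$. Also $\mathbb P(\|g\|^2>4n)\le\frac14$. The sum of these probabilities over $k$ is less than $1$, so with positive probability $v=Pg/\|Pg\|$ satisfies $|v_k|>\frac1{2n}\|Pe_k\|/(2\sqrt n)=\frac1{4n^{3/2}}\|Pe_k\|\ge n^{-2}\|Pe_k\|$ wherever $Pe_k\ne0$. The set of $g$ for which $|v_k|>n^{-2}\|Pe_k\|$ at all such $k$ is open and nonempty; take the first member in it of a fixed dense sequence. $\square$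

We record how it is used. Let $\|x'\|\le1$, $|x'_k|\ge\tau$ for $k\in S$, and $\mathrm{dist}(x',\mathcal K)\le\tau/2$. Then for $k\in S$, $\|Pe_k\|\ge|\langle Pe_k,x'\rangle|=|(Px')_k|\ge\tau-\tau/2$. So if $S\neq\emptyset$ then $\mathcal K\ne0$, and the vector of Lemma 6.3 satisfies
$$|v_k|\ge\tfrac12\tau n^{-2}\quad\text{for all }k\in S.\tag{6.5}$$

**Lemma 6.4 (convex concentration).** Let $f$ be a real convex function, Lipschitz with constant $\Lambda$ for $\ell^2$, of independent complex variables with values in the disc of radius $L$. Then $\mathbb P(f\le m)\,\mathbb P(f\ge m+t)\le e^{-t^2/(16\Lambda^2L^2)}$.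

*Proof.* Let $A=\{f\le m\}$, and assume $A\ne\emptyset$. Talagrand's inequality for the convex distance says $\mathbb P(A)\,\mathbb Ee^{d_T(\cdot,A)^2/4}\le1$. By the dual form of $d_T$ there are, for each $x$, finitely many $y^l\in A$ and convex weights $\theta_l$ with $\sum_i(\sum_l\theta_l1_{x_i\ne y_i^l})^2\le d_T(x,A)^2$. Put $\bar y=\sum_l\theta_ly^l$. By convexity $f(\bar y)\le m$. Since $|x_i-\bar y_i|\le\sum_l\theta_l2L1_{x_i\ne y_i^l}$, $\|x-\bar y\|\le2Ld_T(x,A)$. So $f(x)\le m+2L\Lambda d_T(x,A)$, and $f(x)\ge m+t$ forces $d_T(x,A)\ge t/(2L\Lambda)$. Apply Markov to $e^{d_T^2/4}$. $\square$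

## 7. Three kinds of blocks that can be absorbed into $M$

If $A=M_0^{-1}$, then (4.1) gives, whenever $1-RAP$ is invertible,
$$(M_0-PR)^{-1}=A+AP(1-RAP)^{-1}RA .\tag{7.1}$$
Put
$$\Phi(a)=a+2C_Xa^2,\qquad\Phi_2(a)=a+2C_X(1+4aC_X)a^2,\qquad c_A(a)=\frac1{512L^2a^2}.$$
In each lemma $X'$ is a submatrix of $X$, viewed as a full-size matrix, and $M_0$ is a matrix independent of $X'$. We condition on $M_0$, assume $\|M_0^{-1}\|\le a$ with $a\ge1$, and write $A=M_0^{-1}$.

**Lemma A (few rows or few columns).** Let $\gamma(a)>0$ be defined by $9^{4\gamma(a)}=e^{1/(128L^2a^2)}$. If $X'=X_{\Gamma,J}$ or $X'=X_{J,\Gamma}$ with $|\Gamma|\le\gamma(a)n$, then for $n$ large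
$$\mathbb P\big(\|X'\|\le C_X,\ \text{not }\|(M_0-X')^{-1}\|\le\Phi(a)\big)\le e^{-c_A(a)n}.$$

*Proof.* Let $\iota:\mathbb C^\Gamma\to\mathbb C^n$ be the inclusion. For rows, $X'=\iota\,(\iota^*X')$. Lemma 6.1 with $U=\iota$, $V=A\iota$, $t=\frac12$ gives $\|\iota^*X'A\iota\|\le\frac12$ except with probability $4\cdot9^{4\gamma(a)n}e^{-n/(64L^2a^2)}=4e^{-n/(128L^2a^2)}\le e^{-c_A(a)n}$. Then (7.1) with $P=\iota$, $R=\iota^*X'$ gives norm at most $a+a\cdot2\cdot C_Xa=\Phi(a)$. For columns, $X'=(X'\iota)\,\iota^*$; the same bound holds for $\iota^*AX'\iota$, and (7.1) with $P=X'\iota$, $R=\iota^*$ finishes. $\square$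

**Lemma B (low column degree).** There is $\eta(a)\in(0,1]$ such that if $X'=X_{I,J}$ and $|\mathsf C(k)\cap I|\le\eta n$ for all $k\in J$, with $\eta\le\eta(a)$, then $\|(M_0-X')^{-1}\|\le\Phi(2a)$ except with probability $O(1/n)$, the implied constant depending on $a,L$.

*Proof.* Take $\eta(a)$ so small that $6C_{La}L\eta(a)^{1/4}\le\frac1{4a}$ and $\sqrt{\eta(a)}\le\gamma(2a)$. The block $I\times J$ contains at most $\eta n^2$ pattern entries. Let $\Gamma\subset I$ be the rows with more than $\sqrt\eta n$ pattern entries in $J$; then $|\Gamma|\le\sqrt\eta n$. The matrix $X''=X_{I\setminus\Gamma,J}$ has entries bounded by $L/\sqrt n$, at most $\sqrt\eta n$ pattern entries per row, at most $\eta n$ per column, and at most $\eta n^2$ in total. So the three terms in (4.2) are at most $\eta^{1/4}L$, $\eta^{1/2}L$ and $(\eta n^2L^4/n^2)^{1/4}=\eta^{1/4}L$, and $\mathbb E\|X''\|\le6C_{La}L\eta^{1/4}\le\frac1{4a}$. By (4.3), $\mathrm{Var}\|X''\|\le4L^2/n$. By Chebyshev $\|X''\|\le\frac1{2a}$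 except with probability $64a^2L^2/n$, and then $\|(M_0-X'')^{-1}\|\le2a$. The remaining rows $X_{\Gamma,J}$ are independent of $X''$; Lemma A with $2a$ in place of $a$ absorbs them, together with $\mathbb P(\|X'\|>C_X)\le e^{-n}$. $\square$

**Lemma C (low-rank block).** Let $\kappa(a)=1/(8aC_X^2)$ and define $\rho(a)$ by $9^{4\rho(a)}=e^{1/(512L^2a^2)}$. If $X'=X_{I,J}$ and $\nu_\kappa(A_{J,I})\le\rho n$ with $\rho\le\rho(a)$, $\kappa\le\kappa(a)$, then $\|(M_0-X')^{-1}\|\le\Phi_2(a)$ except with probability $O(e^{-cn})$, $c=c(a,L)>0$.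

Note the index sets: the block of $A$ that meets $X_{I,J}$ is $A_{J,I}$. In the random corner, $A=\mathbb M^{-1}$ and $I=J=[N]$, so $A_{J,I}=D$: the lemma covers $D$ of low numerical rank.

*Proof.* By truncating the singular value decomposition write $A_{J,I}=B_1+B_2$ with $r=\operatorname{rank}B_1\le\rho n$, $\|B_2\|\le\kappa$, $B_1=UV^*$ with $U:\mathbb C^r\to\mathbb C^J$ an isometry and $\|V\|\le a$. Let $\|X'\|\le C_X$, which fails with probability at most $e^{-n}$. As $\kappa C_X\le\frac1{8aC_X}\le\frac12$, $T:=1_J-B_2X'$ has $\|T^{-1}\|\le2$ and $\|T^{-1}-1\|=\|T^{-1}(1-T)\|\le2\kappa C_X$. Moreover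
$$1_J-A_{J,I}X'=T-UV^*X'=T(1-T^{-1}UV^*X').$$
We have $\|V^*X'T^{-1}U\|\le\|V^*X'U\|+a\,C_X\cdot2\kappa C_X\le\|V^*X'U\|+\frac14$. Lemma 6.1 with $t=\frac14$ bounds $\|V^*X'U\|$ by $\frac14$ except with probability $4\cdot9^{4\rho n}e^{-n/(256L^2a^2)}\le4e^{-n/(512L^2a^2)}$. So $\|(1-V^*X'T^{-1}U)^{-1}\|\le2$, and by (4.1)
$$(1-T^{-1}UV^*X')^{-1}=1+T^{-1}U(1-V^*X'T^{-1}U)^{-1}V^*X'$$
has norm at most $1+4aC_X$. Hence $\|(1_J-A_{J,I}X')^{-1}\|\le2(1+4aC_X)$. Finally (7.1) with $P=X'$ as a map from $\mathbb C^J$ and $R$ the restriction to $\mathbb C^J$ gives $(M_0-X')^{-1}=A+A_{\cdot,I}X'(1_J-A_{J,I}X')^{-1}A_{J,\cdot}$, of norm at most $a+aC_X\cdot2(1+4aC_X)a=\Phi_2(a)$. $\square$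

Keep the error budgets in mind. Lemmas A and C fail with exponentially small probability, so they survive a union over subsets of size a small multiple of $n$. Lemma B fails with probability $O(1/n)$ and survives no such union.

## 8. The order of the constants

Fix in this order:

* $a_1=\Phi(2a_0)$, $a_1'=\Phi(a_1)$, $a_2=\Phi(2a_1)$, $a_3=\Phi_2(a_2)$, $a_4=\Phi(a_3)$. These bound inverses after successive absorptions.
* $\eta\in(0,1]$ with $\eta\le\eta(a_0),\eta(a_1)$; $p=\lfloor1/\eta\rfloor$, so that $(p+1)\eta>1$.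
* $\kappa_2,\rho_2\in(0,1]$ with $(1+a_2C_X)p\kappa_2\le\kappa(a_2)$ and $p\rho_2\le\rho(a_2)$; $\kappa_*=\frac12\sigma_0\kappa_2\sqrt{\rho_2}$.
* $\beta\in(0,\gamma(a_3)]$ such that $\#\{\Gamma\subset[n]:|\Gamma|\le\beta n\}\le e^{c_A(a_3)n/2}$ for $n$ large.
* $\alpha=\min(\beta/2,\rho_2/16)$.
* $g\in(0,\min(\gamma(a_1),\rho_2/16)]$ such that for $n$ large $\#\{G\subset[n]:|G|\le gn\}\le e^{c_A(a_1)n/2}$ and $\#\{G:|G|\le gn\}^2(1+8(1+a_1C_X)/\kappa_*)^{2gn}\le e^{c_Hn/2}$, with $c_H=\kappa_*^2/(64a_1^2L^2)$.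
* $\epsilon_S=\epsilon_F=g/2$, $\epsilon_t=\alpha/p$, $\epsilon_r=\epsilon_t\epsilon_S/2$.
* $J_0=\lceil1/\epsilon_F\rceil$, $\tau_0=1$, $\tau_{j+1}=\tau_j^4n^{-40}$, and $B_*$ is defined by $n^{-B_*}=\tau_{J_0}$, that is $B_*=\frac{40}3(4^{J_0}-1)$.

The choices of $\beta$ and $g$ are possible because the number of subsets of size at most $\beta n$ is $e^{o_\beta(1)n}$ as $\beta\to0$.

## 9. Guessing the row set $\hat I$ with constant probability

**The level of $x$.** The purpose is to split the coordinates of the near-null vector into large and negligible ones with few in between. Let $\mathcal N=\{s_{\min}(Y)\le\tau_{J_0}\}$, and let $x$ be a unit right singular vector for $s_{\min}(Y)$, chosen measurably (for instance by Lemma 6.3 applied to the lowest eigenspace of $Y^*Y$). The $J_0$ sets $\{k:\tau_{j+1}\le|x_k|<\tau_j\}$, $0\le j<J_0$, are disjoint, so one of them has at most $n/J_0\le\epsilon_Fn$ elements. For the least such $j$ put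
$$F=\{k:\tau_{j+1}\le|x_k|<\tau_j\},\quad|F|\le\epsilon_Fn,\qquad S=\{k:|x_k|\ge\tau_j\}.$$

**Definition (adapted tuple).** For $S\subset[n]$ let $I_S=\{i:|\mathsf R(i)\cap S|\ge\epsilon_rn\}$, the rows that see much of $S$. A tuple $(k_1,\dots,k_l)$, $0\le l\le p$, with $\hat I=\bigcup_m\mathsf C(k_m)$, is *adapted* to $S$ if

* (i) $|\hat I\setminus I_S|\le\alpha n$, and
* (ii) $\#\{k\in S:|\mathsf C(k)\setminus\hat I|>\eta n\}\le\epsilon_Sn$.

*Example.* Let the pattern be full, $H=[n]\times[n]$. If $|S|\ge\epsilon_rn$, then $I_S=[n]$, and every one-element tuple is adapted, with $\hat I=[n]$. If $|S|<\epsilon_rn$, then $I_S=\emptyset$, so no nonempty tuple satisfies (i); the empty tuple, with $\hat I=\emptyset$, is adapted because $|S|<\epsilon_rn\le\epsilon_Sn$.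

**Claim 9.1.** Let $l$ be uniform in $\{0,\dots,p\}$ and $\mathbf k_1,\mathbf k_2,\dots$ i.i.d. uniform in $[n]$, all independent. For every fixed $S$, $(\mathbf k_1,\dots,\mathbf k_l)$ is adapted to $S$ with probability at least $c_*:=(\epsilon_S/2)^p/(p+1)$.

*Proof.* Let $S^{typ}=\{k\in S:|\mathsf C(k)\setminus I_S|\le\epsilon_tn\}$. Each row outside $I_S$ has fewer than $\epsilon_rn$ pattern entries in columns $S$, so these rows carry at most $\epsilon_rn^2$ such entries in total. Each column of $S\setminus S^{typ}$ uses more than $\epsilon_tn$ of them, so $|S\setminus S^{typ}|\le\epsilon_rn/\epsilon_t=\epsilon_Sn/2$.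

Suppose $\mathbf k_1,\dots,\mathbf k_m\in S^{typ}$ and (ii) fails for their $\hat I$. Then at least $\epsilon_Sn/2$ columns $k\in S^{typ}$ have $|\mathsf C(k)\setminus\hat I|>\eta n$. With conditional probability at least $\epsilon_S/2$, $\mathbf k_{m+1}$ is one of them, and then $|\hat I|$ grows by more than $\eta n$. There cannot be $p+1$ such growths, since $(p+1)\eta n>n$; hence after $p$ growths (ii) holds. So with probability at least $(\epsilon_S/2)^p$ there is an $m\le p$ such that (ii) holds for $(\mathbf k_1,\dots,\mathbf k_m)$ and all of $\mathbf k_1,\dots,\mathbf k_m$ lie in $S^{typ}$. Take the least such $m$. Then $|\hat I\setminus I_S|\le p\epsilon_tn=\alpha n$, which is (i). The event $l=m$ has probability $\frac1{p+1}$, independently. $\square$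

**Fixing $j$ and the tuple.** Choose the random tuple independent of $X$. Given $X$, hence $S$, it is adapted with probability at least $c_*$. Averaging,
$$c_*\,\mathbb P(\mathcal N)\le\sum_{j<J_0}\max_{\text{tuples}}\mathbb P(\mathcal N_{j,\text{tuple}}),$$
where $\mathcal N_{j,\text{tuple}}$ is the event that $\mathcal N$ holds, $j$ is the chosen level, and the fixed tuple is adapted to $S$. So Theorem 4 follows once we show, for fixed $j$ and a fixed tuple, hence fixed $\hat I$,
$$\mathbb P(\mathcal N_{j,\text{tuple}})\le Cn^{-1/2}.\tag{9.1}$$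

**Notation for the rest of the proof.** Write $\tau=\tau_j$, $c_1=\tau^2n^{-20}$ and
$$\tilde S=\{k:|\mathsf C(k)\setminus\hat I|\le\eta n\},\qquad Q=[n]\setminus\tilde S .$$
These are deterministic. On $\mathcal N_{j,\text{tuple}}$ put $G=(S\cup F)\cap Q$. By (ii), $|G|\le(\epsilon_S+\epsilon_F)n=gn$. Let $x'=x_{S\cup F}$. The other coordinates of $x$ are smaller than $\tau_{j+1}$ in modulus, and $\tau_{J_0}\le\tau_{j+1}$, so on $\|X\|\le C_X$ and for $n$ large
$$\|Yx'\|\le\tau_{J_0}+(C_X+a_0)\sqrt n\,\tau_{j+1}\le s_1:=n\tau_{j+1}=\tau^4n^{-39},\qquad\tfrac12\le\|x'\|\le1.\tag{9.2}$$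
The vector $x'$ is supported in $\tilde S\cup G$, $S\subset\tilde S\cup G$, and $|x_k'|\ge\tau$ on $S$.

The matrix $X$ is now cut as
$$X=E+X_{\hat I,\tilde S}+X_{\cdot,Q},\qquad E:=X_{\hat I^c,\tilde S}.\tag{9.3}$$
The block $E$ has low column degree by definition of $\tilde S$. The block $X_{\hat I,\tilde S}$ is where the row argument will take place.

## 10. Seven events that hold jointly with probability $1-O(1/n)$

**G0. Purpose: a norm bound.** $\|X\|\le C_X$. It fails with probability at most $e^{-n}$.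

**G1. Purpose: absorb $E$.** Let $M'=M-E$, $A'=M'^{-1}$. Require $\|A'\|\le a_1$. By Lemma B with $M_0=M$, $a=a_0$, this holds up to probability $O(1/n)$. *From now on condition on $E$, satisfying G1.* All entries of $X$ outside $\hat I^c\times\tilde S$ are independent of $E$.

**Definition (low and high columns).** Depending only on $E$, let
$$K_{low}=\{k\in Q:\nu_{\kappa_2}(A'_{Q,\mathsf C(k)})\le\rho_2n\},\qquad K_{high}=Q\setminus K_{low}.$$

*Example.* Take the random corner with $n=2N$, $H=[N]\times[N]$ and the empty tuple, so $\hat I=\emptyset$. Lemma B forces $\eta\le\gamma(2a_0)^2<\frac12$, so $\tilde S$ is the second half of the columns and $Q=[N]$. Here $E=0$, $A'=\mathbb M^{-1}$, and $A'_{Q,\mathsf C(k)}=D$ for all $k\in Q$. All of $Q$ is low if $\nu_{\kappa_2}(D)\le\rho_2n$, and all of $Q$ is high otherwise.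

**G2. Purpose: absorb the low columns.** Require that $M''=M'-X_{\cdot,K_{low}}$ satisfies $\|M''^{-1}\|\le a_3$. This holds up to probability $O(1/n)$.

*Proof.* Write $J=K_{low}$. Choose greedily $k_1,k_2,\dots\in J$, each adding more than $\eta n$ new rows to the union of supports, until this is impossible. This yields at most $p$ columns, and $I'=\bigcup_m\mathsf C(k_m)$ satisfies $|\mathsf C(k)\setminus I'|\le\eta n$ for all $k\in J$. Now $I'$ is a disjoint union of at most $p$ pieces, each contained in one $\mathsf C(k_m)$. So $A'_{Q,I'}$ is a sum of at most $p$ matrices with $\nu_{\kappa_2}\le\rho_2n$, and (6.3) gives $\nu_{p\kappa_2}(A'_{Q,I'})\le p\rho_2n$. Since $J\subset Q$, $\nu_{p\kappa_2}(A'_{J,I'})\le p\rho_2n$.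

Let $\Lambda=X_{I'^c,J}$, which is independent of $E$ because $J\subset Q$. Its column degrees are at most $\eta n$, so by Lemma B with $M_0=M'$, $a=a_1$, the matrix $M_1=M'-\Lambda$ has $A_1=M_1^{-1}$ with $\|A_1\|\le a_2$, up to probability $O(1/n)$. It remains to transfer the rank bound from $A'$ to $A_1$. We have $M_1=M'(1-A'\Lambda)$ and
$$(1-A'\Lambda)^{-1}=A_1M'=A_1(M_1+\Lambda)=1+A_1\Lambda .$$
The matrix $A'\Lambda$ has nonzero columns only in $J$. So $1-A'\Lambda$ is block triangular, and the $J$-rows of its inverse are $[T^{-1},0]$ with $T=1_J-(A'\Lambda)_{J,J}$. From $A_1=(1-A'\Lambda)^{-1}A'$ we get $A_{1;J,I'}=T^{-1}A'_{J,I'}$. As $T^{-1}=(1+A_1\Lambda)_{J,J}$, on G0 $\|T^{-1}\|\le1+a_2C_X$. Multiplication by $T^{-1}$ increases each singular value at most by this factor, so $\nu_{(1+a_2C_X)p\kappa_2}(A_{1;J,I'})\le p\rho_2n$. By the choice of $\kappa_2,\rho_2$, Lemma C applies to $M_0=M_1$, $a=a_2$ and the block $X_{I',J}$, which is independent of $E$ and $\Lambda$. Since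 $M''=M_1-X_{I',J}$, we obtain $\|M''^{-1}\|\le\Phi_2(a_2)=a_3$. $\square$

**G3. Purpose: $M''$ stays invertible after adding any few rows of the central block.** For all $\Gamma\subset\hat I$ with $|\Gamma|\le\beta n$: $\|(M''-X_{\Gamma,\tilde S})^{-1}\|\le a_4$. The block $X_{\hat I,\tilde S}$ is independent of $M''$, which involves only $E$ and columns in $Q$. Lemma A with $a=a_3$ and a union over $\Gamma$ show that failure, together with G0 and G2, has probability at most $e^{c_A(a_3)n/2}e^{-c_A(a_3)n}=e^{-c_A(a_3)n/2}$.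

**G4. Purpose: the same for few columns in $Q$, rows $\hat I^c$.** For all $G\subset Q$ with $|G|\le gn$, $M^G:=M'-X_{\hat I^c,G}$ has $A^G=(M^G)^{-1}$ with $\|A^G\|\le a_1'$. Again Lemma A, with $a=a_1$ and columns, and a union over $G$: failure together with G0 has probability at most $e^{-c_A(a_1)n/2}$.

**G5. Purpose: exclude that a positive fraction of the rows of $\hat I$ is almost orthogonal to a spread vector fixed by the other rows.** For $G\subset Q$, $|G|\le gn$, let $\Sigma=\tilde S\cup G$, $\theta'=c_1/(16a_1'^2)$, and let $\mathcal V=\ker_{\theta'}(M^G_{\hat I^c,\Sigma})\subset\mathbb C^\Sigma$. Let $\mathcal Q:\mathcal V\to\mathbb C^{\hat I}$ be the restriction of $Y_{\hat I,\Sigma}$ to $\mathcal V$, with rows $\mathcal Q_i$. For $\mathcal B\subset\hat I$ let $\mathcal K=\ker_\theta\mathcal Q_{\mathcal B}\subset\mathcal V$ with $\theta:=\tau n^{-4}$, and $\mathcal K=\mathcal V$ if $\mathcal B=\emptyset$. If $\mathcal K\ne0$ let $v\in\mathcal K$ be the spread vector of Lemma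 6.3. Let $\mathcal T(G,\mathcal B)$ be the event that $\mathcal K\ne0$ and at least $\alpha n$ rows $i\in\hat I\setminus\mathcal B$ satisfy
$$\#\{k\in\Sigma\cap\mathsf R(i):|v_k|\ge\tfrac12\tau n^{-2}\}\ge\epsilon_rn\quad\text{and}\quad|Y_{i,\Sigma}v|\le n\theta .\tag{10.1}$$
G5 requires that no $\mathcal T(G,\mathcal B)$ occurs.

*Probability.* Fix $G,\mathcal B$. Given $E$, $X_{\hat I^c,G}$ and $X_{\mathcal B,\Sigma}$, the vector $v$ is fixed, and the rows $X_{i,\Sigma}$, $i\in\hat I\setminus\mathcal B$, are independent with their original law. Since $Y_{i,\Sigma}v=n^{-1/2}\sum_{k\in\Sigma}\xi_{ik}v_k-(Mv)_i$ and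
$$\sqrt n\cdot n\theta=\tau n^{-5/2}<\tfrac12\tau n^{-2}\cdot\frac{\sigma_0}{2\sqrt2}\quad\text{for $n$ large},$$
Lemma 6.2 shows that each row satisfies (10.1) with probability at most $C_1(\epsilon_rn)^{-1/2}$. A union over the at most $4^n$ pairs $(G,\mathcal B)$ and the at most $2^n$ sets of rows gives
$$\mathbb P\Big(\bigcup\mathcal T(G,\mathcal B)\Big)\le4^n\cdot2^n\big(C_1(\epsilon_rn)^{-1/2}\big)^{\alpha n}\le e^{-n}\quad\text{for $n$ large}.$$

**G6. Purpose: high columns are far from every low-dimensional space we shall meet.** Put $W=A'_{Q,\hat I}=W_1+W_2$, where $W_1$ is the part of the singular value decomposition with singular values $\ge c_1$, so $\|W_2\|\le c_1$. Require: if $\operatorname{rank}W_1\le(2\alpha+2g)n$, then for all $G_l\subset K_{low}$, $G_h\subset K_{high}$ with $|G_l|+|G_h|\le gn$,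
$$\|\Pi(z-A'_{Q,\cdot}X_{\cdot,G_h}z)\|\ge\tfrac{\kappa_*}4\|z\|\qquad\text{for all }z\in\mathbb C^{G_h},\tag{10.2}$$
where $\Pi$ is the orthogonal projection in $\mathbb C^Q$ onto the complement of
$$\mathcal R=\mathrm{Ran}\,W_1+\mathrm{span}\{e_k-A'_{Q,\cdot}X_{\cdot,k}:k\in G_l\}.$$

*Probability.* Fix $G_l,G_h$ and condition on $E$ and $X_{\cdot,G_l}$. Then $\Pi$ is fixed, $X_{\cdot,G_h}$ is independent of it, and $\dim\mathcal R\le(2\alpha+3g)n\le\frac5{16}\rho_2n\le\frac12\rho_2n$. For a unit $z\in\mathbb C^{G_h}$ let $f=\|\Pi(z-A'_{Q,\cdot}X_{\cdot,G_h}z)\|$.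

*Second moment from below.* The entries are centered and independent, so
$$\mathbb Ef^2\ge\sum_i\|\Pi A'_{Q,i}\|^2\,\frac{\sigma_0^2}n\sum_{k\in G_h\cap\mathsf R(i)}|z_k|^2=\frac{\sigma_0^2}n\sum_{k\in G_h}|z_k|^2\,\|\Pi A'_{Q,\mathsf C(k)}\|_{HS}^2 .$$
For $k\in K_{high}$, $\nu_{\kappa_2}(A'_{Q,\mathsf C(k)})>\rho_2n$, so by (6.2) $\Pi A'_{Q,\mathsf C(k)}$ has at least $\rho_2n-\frac12\rho_2n$ singular values $\ge\kappa_2$. Hence $\mathbb Ef^2\ge\frac{\sigma_0^2}n\kappa_2^2\cdot\frac{\rho_2n}2=2\kappa_*^2$.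

*Fourth moment from above.* We have $f\le1+a_1\|X_{\cdot,G_h}z\|$. Each coordinate of $X_{\cdot,G_h}z$ is a sum of independent centered terms bounded by $L|z_k|/\sqrt n$. Expanding its fourth absolute moment, only terms whose indices are paired survive; there are three pairings, so it is at most $3(\sum_kL^2|z_k|^2/n)^2=3L^4/n^2$. By Cauchy–Schwarz over the $n$ coordinates $\mathbb E\|X_{\cdot,G_h}z\|^4\le n\cdot n\cdot3L^4/n^2=3L^4$, so $\mathbb Ef^4\le C_4:=8(1+3a_1^4L^4)$.

*From constant to exponential probability.* Paley–Zygmund gives $\mathbb P(f\ge\kappa_*)\ge\mathbb P(f^2\ge\frac12\mathbb Ef^2)\ge\frac14(\mathbb Ef^2)^2/\mathbb Ef^4\ge\kappa_*^4/C_4$. As a function of $(\xi_{ik})_{k\in G_h}$, $f$ is the norm of an affine map, hence convex, and it is Lipschitz with constant $a_1/\sqrt n$. Lemma 6.4 with $m=t=\kappa_*/2$ gives $\mathbb P(f\le\kappa_*/2)\le(C_4/\kappa_*^4)e^{-c_Hn}$.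

*All $z$, $G_l$, $G_h$.* On G0, $f$ is $(1+a_1C_X)$-Lipschitz in $z$. The unit sphere of $\mathbb C^{G_h}$ has a net of mesh $\kappa_*/(4(1+a_1C_X))$ with at most $(1+8(1+a_1C_X)/\kappa_*)^{2gn}$ points. If $f>\kappa_*/2$ on the net, then $f\ge\kappa_*/4$ on the sphere. A union over the net and over $G_l,G_h$ gives total failure probability, within G0, at most $Ce^{-c_Hn/2}$ by the choice of $g$.

Thus G0–G6 hold jointly with probability $1-O(1/n)$.

## 11. The near-null vector avoids the high columns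

Throughout this section we are on $\mathcal N_{j,\text{tuple}}$ and G0–G6, with $G=(S\cup F)\cap Q$, $\Sigma=\tilde S\cup G$, so $\Sigma^c=Q\setminus G$. Write $b=a_1'$.

**Step 1: $\nu_{c_1}(A'_{Q,\hat I})\le(2\alpha+2g)n$.** The purpose is to meet the hypothesis in G6. The idea: if this rank were larger, the space $\mathcal V$ would be too small to carry $|\hat I|$ independent row functionals, so many rows of $\hat I$ would be combinations of the others, and G5 forbids that.

*(a) $\dim\mathcal V\le|\hat I|-\nu_{c_1}(A^G_{\Sigma^c,\hat I})$.* For a unit $u\in\mathcal V$ let $w=M^Gu$. Then $\|w_{\hat I^c}\|\le\theta'$, $\|w\|\ge1/b$ and $\theta'\le\frac1{2b}$, so $\|w_{\hat I}\|\ge\frac1{2b}$. As $u=A^Gw$ is supported in $\Sigma$, $0=u_{\Sigma^c}=A^G_{\Sigma^c,\hat I}w_{\hat I}+A^G_{\Sigma^c,\hat I^c}w_{\hat I^c}$, and therefore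
$$\|A^G_{\Sigma^c,\hat I}w_{\hat I}\|\le b\theta'\le2b^2\theta'\|w_{\hat I}\|=\tfrac{c_1}8\|w_{\hat I}\|<c_1\|w_{\hat I}\| .$$
So the linear map $u\mapsto w_{\hat I}$ is injective on $\mathcal V$, and its image meets the span of the right singular vectors of $A^G_{\Sigma^c,\hat I}$ with singular value $\ge c_1$ only in $0$. Both are subspaces of $\mathbb C^{\hat I}$; count dimensions.

*(b) $\nu_{c_1}(A^G_{\Sigma^c,\hat I})\le2\alpha n$.* Suppose not. Let $r=\operatorname{rank}\mathcal Q\le\dim\mathcal V$, and let $\mathcal B\subset\hat I$, $|\mathcal B|=r$, maximize the $r$-dimensional volume of the rows $\mathcal Q_i$, $i\in\mathcal B$. For every $i\in\hat I$, $\mathcal Q_i=\sum_{m\in\mathcal B}c_{im}\mathcal Q_m$ with $|c_{im}|\le1$ by Cramer's rule: replacing row $m$ by row $i$ multiplies the volume by $|c_{im}|$. By (a), $|\hat I\setminus\mathcal B|\ge\nu_{c_1}(A^G_{\Sigma^c,\hat I})>2\alpha n$.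

*$x'$ is close to $\mathcal K=\ker_\theta\mathcal Q_{\mathcal B}$.* We have $Y_{\hat I^c,\Sigma}=X_{\hat I^c,G}+E-M_{\hat I^c,\Sigma}=-M^G_{\hat I^c,\Sigma}$. Write $x'=x_{\mathcal V}+x_\perp$ with $x_{\mathcal V}\in\mathcal V$ and $x_\perp\perp\mathcal V$ in $\mathbb C^\Sigma$. By (9.2) and (6.4), $\|x_\perp\|\le s_1/\theta'$. Hence
$$\|\mathcal Q_{\mathcal B}x_{\mathcal V}\|\le\|Yx'\|+\|Y\|\|x_\perp\|\le s_1+(C_X+a_0)\frac{s_1}{\theta'}\le s_2:=(C_X+a_0+1)\frac{s_1}{\theta'},$$
and by (6.4) again $\mathrm{dist}(x',\mathcal K)\le s_3:=s_1/\theta'+s_2/\theta$. For $n$ large $\theta'\ge\tau^2n^{-21}$, so $s_1/\theta'\le\tau^2n^{-18}$, $s_2\le\tau^2n^{-17}$, $s_2/\theta\le\tau n^{-13}$ and $s_3\le\tau/2$.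

*The contradiction.* By (i), at least $2\alpha n-\alpha n=\alpha n$ rows $i\in\hat I\setminus\mathcal B$ lie in $I_S$. Such rows exist and satisfy $|\mathsf R(i)\cap S|\ge\epsilon_rn>0$, so $S\ne\emptyset$. By (6.5), $\mathcal K\ne0$ and $|v_k|\ge\frac12\tau n^{-2}$ for all $k\in S\subset\Sigma$. So each of these rows satisfies the first condition in (10.1). For the second, $|Y_{i,\Sigma}v|=|\mathcal Q_iv|\le\sum_{m\in\mathcal B}|\mathcal Q_mv|\le\sqrt r\,\|\mathcal Q_{\mathcal B}v\|\le n\theta$. Thus $\mathcal T(G,\mathcal B)$ occurs, contradicting G5.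

*(c) From $A^G$ to $A'$.* The difference $A^G-A'=A^GX_{\hat I^c,G}A'$ has rank at most $|G|\le gn$, and $Q$ has at most $gn$ more rows than $Q\setminus G$. By (6.1), $\nu_{c_1}(A'_{Q,\hat I})\le2\alpha n+gn+gn$.

**Step 2: $\|x'_{K_{high}}\|\le nc_1$, hence $S\subset\Omega:=\tilde S\cup K_{low}$.** The purpose is to remove the columns that could not be absorbed. Let $G_l=G\cap K_{low}$, $G_h=G\cap K_{high}$, $r_0=Yx'$. By (9.3), $Y=X_{\hat I,\tilde S}+X_{\cdot,Q}-M'$, so
$$M'x'=X_{\hat I,\tilde S}x'_{\tilde S}+X_{\cdot,G}x'_G-r_0 .$$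
Put $u=X_{\hat I,\tilde S}x'_{\tilde S}\in\mathbb C^{\hat I}$, $\|u\|\le C_X$. Apply $A'$ and restrict to $Q$, where $x'_Q=x'_{G_l}+x'_{G_h}$:
$$x'_{G_h}-A'_{Q,\cdot}X_{\cdot,G_h}x'_{G_h}=-\big(x'_{G_l}-A'_{Q,\cdot}X_{\cdot,G_l}x'_{G_l}\big)+W_1u+W_2u-A'_{Q,\cdot}r_0 .$$
The projection $\Pi$ kills the bracket and $W_1u$. By Step 1, $\operatorname{rank}W_1\le(2\alpha+2g)n$, so G6 applies with these $G_l,G_h$:
$$\tfrac{\kappa_*}4\|x'_{G_h}\|\le c_1C_X+a_1s_1\le2C_Xc_1\quad\text{for $n$ large},$$
since $s_1=\tau^4n^{-39}\le\tau^2n^{-39}=c_1n^{-19}$. So $\|x'_{K_{high}}\|=\|x'_{G_h}\|\le nc_1=\tau^2n^{-19}<\tau$ for $n$ large. As $|x'_k|\ge\tau$ on $S$, $S\cap K_{high}=\emptyset$.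

*The full pattern as a check.* Let $H=[n]\times[n]$. If $|S|\ge\epsilon_rn$ and the tuple has one element, then $\hat I=\tilde S=[n]$, $Q=\emptyset$, and Steps 1 and 2 are vacuous: only the row argument below is needed. If $|S|<\epsilon_rn$ and the tuple is empty, then $\hat I=\tilde S=\emptyset$ (as $\eta<1$), $Q=[n]$, $A'=M^{-1}$. All singular values of $M^{-1}$ are at least $1/a_0\ge\kappa_2$, and $\rho_2<1$, so $K_{high}=[n]$, and Step 2 says $\|x'\|\le nc_1<\frac12$. That contradicts (9.2), so this case does not occur on the good events. The two cases are a near-null vector spread over many coordinates and one concentrated on few.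

## 12. Many rows of $\hat I$, and the end of the proof

We stay on $\mathcal N_{j,\text{tuple}}$ and G0–G6. Let $\hat Y:=X_{\cdot,\Omega}-M$, i.e. $Y$ with the high columns of $X$ deleted.

**Step 3: $\hat Y$ is nearly singular.** The purpose is to replace $Y$ by a matrix whose non-central part has been absorbed. We have $\hat Yx'=Yx'-X_{\cdot,K_{high}}x'_{G_h}$, so by Step 2
$$\|\hat Yx'\|\le s_1+C_Xnc_1\le n^2c_1=\tau^2n^{-18}.\tag{12.1}$$
Since $\|x'\|\ge\frac12$, $s':=s_{\min}(\hat Y)\le2n^2c_1\le s_4:=\tau^2n^{-17}$. Let $y^*\hat Y=s'\tilde x^*$ with unit $y,\tilde x$.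

**Step 4: $y$ is spread on $\hat I$.** The purpose is to find linearly many rows that carry $y$ and see $S$. By (9.3), $\hat Y=E+X_{\hat I,\tilde S}+X_{\cdot,K_{low}}-M=X_{\hat I,\tilde S}-M''$. Let $\Gamma=\{i\in\hat I:|y_i|\ge1/n\}$. If $|\Gamma|\le\beta n$, then
$$\|y^*(X_{\Gamma,\tilde S}-M'')\|\le\|y^*\hat Y\|+C_X\|y_{\hat I\setminus\Gamma}\|\le s_4+C_Xn^{-1/2}<\frac1{a_4}$$
for $n$ large, contradicting G3. So $|\Gamma|>\beta n$, and by (i) the set $\Gamma'=\Gamma\cap I_S$ has at least $(\beta-\alpha)n\ge\beta n/2$ elements.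

**Step 5: for each $i\in\Gamma'$ an unlikely event occurs.** This is the one-row argument of Section 5, now with a row that sees $S$. For $i\in\hat I$ let $\hat Y_{i^c}$ be $\hat Y$ without row $i$, $\theta_Z=\tau n^{-8}$, $\mathcal K_i=\ker_{\theta_Z}\hat Y_{i^c}$, which is nonzero because $\hat Y_{i^c}$ has $n-1$ rows and $n$ columns. Let $v^{(i)}\in\mathcal K_i$ be the spread vector of Lemma 6.3. Define
$$\mathcal E_i=\Big\{\#\{k\in\Omega\cap\mathsf R(i):|v^{(i)}_k|\ge\tfrac12\tau n^{-2}\}\ge\epsilon_rn,\ \ |\hat Y_iv^{(i)}|\le2n\theta_Z\Big\}.$$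
Let $i\in\Gamma'$. By (12.1) and (6.4), $\mathrm{dist}(x',\mathcal K_i)\le\tau^2n^{-18}/\theta_Z=\tau n^{-10}\le\tau/2$, so by (6.5) $|v_k^{(i)}|\ge\frac12\tau n^{-2}$ for all $k\in S$. By Step 2, $S\subset\Omega$, and $|\mathsf R(i)\cap S|\ge\epsilon_rn$ because $i\in I_S$; this is the first condition. For the second, $\bar y_i\hat Y_i=s'\tilde x^*-\sum_{m\ne i}\bar y_m\hat Y_m$ gives
$$|y_i||\hat Y_iv^{(i)}|\le s'+\|\hat Y_{i^c}v^{(i)}\|\le s_4+\theta_Z\le2\theta_Z,$$
and $|y_i|\ge1/n$. So $\mathcal E_i$ occurs.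

**Step 6: counting.** On $\mathcal N_{j,\text{tuple}}$ and G0–G6, at least $\beta n/2$ of the events $\mathcal E_i$, $i\in\hat I$, occur. Condition on $E$. Then $\Omega$ is fixed. For $i\in\hat I$ the entries $X_{i,k}$, $k\in\Omega$, are independent of $E$, which involves only rows in $\hat I^c$, and of $\hat Y_{i^c}$. Given $E$ and $\hat Y_{i^c}$, $v^{(i)}$ is fixed and
$$\hat Y_iv^{(i)}=n^{-1/2}\sum_{k\in\Omega}\xi_{ik}v^{(i)}_k-(Mv^{(i)})_i .$$
Since $\sqrt n\cdot2n\theta_Z=2\tau n^{-13/2}<\frac12\tau n^{-2}\cdot\frac{\sigma_0}{2\sqrt2}$ for $n$ large, Lemma 6.2 gives $\mathbb P(\mathcal E_i\mid E)\le C_1(\epsilon_rn)^{-1/2}$. By Markov's inequality for the number of events $\mathcal E_i$,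
$$\mathbb P(\mathcal N_{j,\text{tuple}})\le O(1/n)+\frac1{\beta n/2}\cdot n\,C_1(\epsilon_rn)^{-1/2}\le Cn^{-1/2},$$
which is (9.1). By Section 9, $\mathbb P(\mathcal N)\le c_*^{-1}J_0\,Cn^{-1/2}$ for $n$ large, where $\mathcal N=\{s_{\min}(X-M)\le n^{-B_*}\}$. This proves Theorem 4, and with Section 4 also Theorems 2 and 1. $\blacksquare$
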